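\title{Conjunctive Query Entailment with Nominals, Inverses, Counting and Transitive Roles}

\begin{abstract}
We determine whether entailment of conjunctive queries is decidable in two description logics that combine nominals, inverse roles, counting and transitive roles. Without role inclusions it is decidable: this holds for $\mathcal{ALCOIF}$ with transitive roles and, more generally, for $\mathcal{SOIQ}$ and unions of conjunctive queries. The proof turns a saturated countermodel into a forest with a finite core, and such forests are found with Rabin's theorem; it gives no complexity bound. With role inclusions it is undecidable: this holds for $\mathcal{SHOIQ}$, already for $\mathcal{ALCOIF}$ with one transitivity axiom and one role inclusion, and the problem is $\Sigma^0_1$-complete even for a fixed TBox and a fixed query.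
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A knowledge base in a description logic is a finite first-order theory of a restricted shape over unary and binary predicates. A conjunctive query is a finite pattern of such predicates, and the knowledge base entails the query if the pattern occurs in every model. We first fix the definitions, then state the question and the answers, and then explain why the boundary of decidability lies where it does.

\subsection{The logics}\label{sec:logics}

Fix countably infinite, pairwise disjoint sets of \emph{concept names}, \emph{role names} and \emph{individual names}. An \emph{interpretation} $\mathcal I$ is a first-order structure with nonempty domain $\Delta^{\mathcal I}$ that interprets each concept name $A$ by a set $A^{\mathcal I}$, each role name $r$ by a binary relation $r^{\mathcal I}$, and each individual name $a$ by an element $a^{\mathcal I}$. Different individual names may denote the same element.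

In logics without inverses a \emph{role} is a role name; in logics with inverses it is a role name $r$ or its inverse $r^-$, where $(r^-)^{\mathcal I}=\{(e,d):(d,e)\in r^{\mathcal I}\}$. We write $\bar R$ for the inverse of the role $R$, so $\bar R=r^-$ for $R=r$ and $\bar R=r$ for $R=r^-$. \emph{Concepts} of $\mathcal{ALC}$ are built from concept names, $\top$ and $\bot$ by $\neg C$, $C\sqcap D$, $C\sqcup D$, $\exists R.C$ and $\forall R.C$. A concept denotes a set: $\top,\bot,\neg,\sqcap,\sqcup$ denote the domain, the empty set, complement, intersection and union; $(\exists R.C)^{\mathcal I}$ is the set of elements with some $R$-successor in $C^{\mathcal I}$, and $(\forall R.C)^{\mathcal I}$ is the set of elements all of whose $R$-successors are in $C^{\mathcal I}$. Further letters denote extensions: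
\begin{itemize}
\item $\mathcal O$: nominals $\{a\}$, for an individual name $a$, denoting $\{a^{\mathcal I}\}$;
\item $\mathcal I$: inverse roles;
\item $\mathcal F$: axioms $\mathrm{func}(R)$, saying that $R^{\mathcal I}$ is a partial function;
\item $\mathcal Q$: number restrictions $\geq n\,R.C$ and $\leq n\,R.C$, denoting the set of elements with at least, respectively at most, $n$ $R$-successors in $C^{\mathcal I}$;
\item $\mathcal H$: role inclusions $R\sqsubseteq R'$, saying that $R^{\mathcal I}\subseteq R'^{\mathcal I}$;
\item $\mathcal S$: $\mathcal{ALC}$ with axioms $\mathrm{trans}(R)$, saying that $R^{\mathcal I}$ is transitive.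
\end{itemize}

A \emph{TBox} $\mathcal T$ is a finite set of concept inclusions $C\sqsubseteq D$, meaning $C^{\mathcal I}\subseteq D^{\mathcal I}$, together with the role axioms allowed by the logic. An \emph{ABox} $\mathcal A$ is a finite set of assertions $A(a)$ and $r(a,b)$. A \emph{knowledge base} is a pair $\mathcal K=(\mathcal T,\mathcal A)$, and a \emph{model} of $\mathcal K$ is an interpretation that satisfies all its axioms and assertions.

Let $\sqsubseteq^*_{\mathcal T}$ be the reflexive-transitive closure of $\{(R,R'),(\bar R,\bar R'):R\sqsubseteq R'\in\mathcal T\}$. A role $R$ is \emph{transitive} in $\mathcal T$ if $\mathrm{trans}(R)\in\mathcal T$ or $\mathrm{trans}(\bar R)\in\mathcal T$, and $R$ is \emph{simple} in $\mathcal T$ if no transitive role $R'$ satisfies $R'\sqsubseteq^*_{\mathcal T}R$. Counting is allowed only along simple roles. The logics of this paper are the following.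
\begin{itemize}
\item $\mathcal{ALCOIF}$ is $\mathcal{ALC}$ with nominals, inverses and functionality axioms. Its \emph{extension with transitive roles} also allows axioms $\mathrm{trans}(R)$, and $\mathrm{func}(R)$ may be applied only to simple $R$.
\item $\mathcal{SHOIQ}$ is $\mathcal{ALC}$ with transitivity axioms, role inclusions, nominals, inverses and number restrictions, where every role in a number restriction is simple.
\item $\mathcal{SOIQ}$ is $\mathcal{SHOIQ}$ without role inclusions.
\end{itemize}
Without role inclusions a role is simple exactly if it is not transitive. Since $\mathrm{func}(R)$ says the same as $\top\sqsubseteq{\leq1\,R.\top}$, the extension of $\mathcal{ALCOIF}$ with transitive roles is a fragment of $\mathcal{SOIQ}$.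

A \emph{conjunctive query} (CQ) $q$ is an existentially quantified conjunction of atoms $A(\xi)$ and $r(\xi,\zeta)$, where $A$ is a concept name, $r$ is a role name, and the terms $\xi,\zeta$ are variables or individual names. A \emph{match} of $q$ in $\mathcal I$ is a map from the terms of $q$ to $\Delta^{\mathcal I}$ that sends each individual name $a$ to $a^{\mathcal I}$ and makes all atoms true. A \emph{union of conjunctive queries} (UCQ) is a finite disjunction of CQs. We write $\mathcal K\models Q$ if $Q$ holds in every model of $\mathcal K$; a model of $\mathcal K$ in which $Q$ fails is a \emph{countermodel}.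

\subsection{The question and the answers}

For $\mathcal{ALCOIF}$, entailment of conjunctive queries is coN2EXPTIME-hard and decidable, and no elementary upper bound on its complexity is known. The question that we answer is posed in \cite{closed}: ``For its extension with transitive roles, and for the well known $\mathcal{SHOIQ}$, decidability remains open.'' So, for each of these two logics: given a knowledge base $\mathcal K$ and a CQ $q$, can one decide whether $\mathcal K\models q$?

\begin{theorem}\label{thm:dec}
Given an $\mathcal{SOIQ}$ knowledge base $\mathcal K$ and a UCQ $Q$, it is decidable whether $\mathcal K\models Q$. In particular, CQ entailment is decidable for $\mathcal{ALCOIF}$ with transitive roles.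
\end{theorem}

\begin{theorem}\label{thm:undec}
CQ entailment in $\mathcal{SHOIQ}$ is undecidable, already for knowledge bases of $\mathcal{ALCOIF}$ extended by one axiom $\mathrm{trans}(s)$ and one role inclusion $h\sqsubseteq s$, with one nominal in the TBox.
\end{theorem}

\begin{theorem}\label{thm:data}
There are a fixed TBox $\mathcal T$, in $\mathcal{ALCOIF}$ extended by $\mathrm{trans}(s)$ and $h\sqsubseteq s$, and a fixed CQ $q$ such that the set $\{\mathcal A:(\mathcal T,\mathcal A)\models q\}$ of ABoxes is $\Sigma^0_1$-complete, in particular undecidable.
\end{theorem}

A set is $\Sigma^0_1$-complete if it is recursively enumerable and every recursively enumerable set many-one reduces to it. One half of each decision problem is free.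

\begin{lemma}\label{lem:re}
In all these logics, the set of pairs $(\mathcal K,Q)$ with $\mathcal K\models Q$, for $Q$ a UCQ, is recursively enumerable.
\end{lemma}

\begin{proof}
Every concept $C$ translates into a first-order formula $C(x)$ with equality and one free variable, so $\mathcal K\wedge\neg Q$ is a first-order sentence. It is unsatisfiable exactly if $\mathcal K\models Q$, and by the completeness theorem the unsatisfiable sentences are recursively enumerable.
\end{proof}

So the question is whether \emph{non}-entailment is recursively enumerable, that is, whether countermodels can be found by a systematic search. Sections~\ref{sec:forest}--\ref{sec:omit} show that this is so for $\mathcal{SOIQ}$; the resulting algorithm runs two semi-decision procedures in parallel and comes with no complexity bound. Sections~\ref{sec:undec} and~\ref{sec:data} prove Theorems~\ref{thm:undec} and~\ref{thm:data}.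

\subsection{Why one role inclusion makes the difference}\label{sec:why}

A homomorphism $N\to M$ is a map that preserves concept names, role names and individual names. Composing a match with a homomorphism gives a match, so if $M$ is a countermodel and a model $N$ of $\mathcal K$ maps homomorphically to $M$, then $N$ is a countermodel. For $\mathcal{ALC}$ one can use this to make a countermodel tree-like: keep the named elements and \emph{unravel} $M$ below them, giving every element fresh copies of its successors. Three features obstruct this.
\begin{itemize}
\item A named element cannot be copied when nominals are present. This is mild: one allows edges from the trees back to a finite \emph{core}.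
\item If a named element has at most one $r$-successor, that successor cannot be copied either, nor its unique successor, and so on. With inverses, an element deep in a tree may demand a chain of predecessors that ends in a named element. So a countermodel can have an \emph{infinite} rigid part, which does not fit into a finite core.
\item One atom $t(\xi,\zeta)$ with $t$ transitive can join elements at unbounded distance, so a small query is not a local condition.
\end{itemize}
Both logics in the question have all three features, and both forbid counting along transitive roles, so one may guess that they behave alike. The difference is this. In $\mathcal{SOIQ}$ no axiom relates two different role names, and one can build countermodels in which every tree edge carries a single role; a long path seen by a transitive atom then consists of edges along which nothing is counted. In $\mathcal{SHOIQ}$ a simple role $h$ may be \emph{contained} in a transitive role $s$; simplicity forbids only the converse inclusion. If $h$ is functional, then $s$ contains the reachability relation $h^+$ of a function. The role $s$ may be larger than $h^+$, but a countermodel has to \emph{avoid} the query, and avoiding a pattern that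 uses $s$ implies avoiding the same pattern with $h^+$. This is enough to force a grid.

\section{Forest interpretations}\label{sec:forest}

Fix an $\mathcal{SOIQ}$ knowledge base $\mathcal K$ and a UCQ $Q=q_1\vee\dots\vee q_l$. We work in the finite signature of the names that occur in $\mathcal K$ and $Q$, adding one individual name if there is none; $\mathrm{Ind}\neq\emptyset$ is its set of individual names. There are finitely many roles, each of them either transitive or simple, and $R$ is transitive if and only if $\bar R$ is. We write $R(a,b)$ for $(a,b)\in R^{\mathcal I}$ when the interpretation is clear.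

We may assume that concepts are built from concept names, nominals and $\top$ using only $\neg$, $\sqcap$, $\geq n\,R.C$ with $n\geq1$ and $R$ simple, and $\exists R.C$ with $R$ transitive. Indeed $\bot$, $\sqcup$ and $\forall$ are expressed by negation, $\leq n\,R.C$ is $\neg(\geq n{+}1\,R.C)$, $\geq0\,R.C$ is $\top$, and for simple $R$ the concept $\exists R.C$ is $\geq1\,R.C$. The \emph{single negation} of $C$ is $D$ if $C=\neg D$ and $\neg C$ otherwise. Let $\mathrm{cl}$ be a finite set of concepts that contains all concepts of the TBox, $\top$, all concept names and all $\{a\}$ with $a\in\mathrm{Ind}$, and is closed under subconcepts and single negation. Let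
\[
k=2\max_i|q_i|+2,
\]
where $|q_i|$ is the number of atoms of $q_i$. Empty conjunctions are true.

\begin{definition}\label{def:forest}
A \emph{forest interpretation} with core size $n\geq1$ and branching at most $\beta$ has a domain $\Gamma\uplus X$, where the \emph{core} $\Gamma$ has $n$ elements. Each $u\in X$ has a \emph{parent} in $\Gamma\cup X$, iterating parents leads to $\Gamma$ in finitely many steps, and every element has at most $\beta$ children. Individual names denote core elements, and concept names denote arbitrary sets. Each role name $r$ has a \emph{base relation} $r_0$; a \emph{base edge of role $R$ from $u$ to $v$} is a pair with $(u,v)\in r_0$ if $R=r$ and $(v,u)\in r_0$ if $R=r^-$. The base relations consist of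
\begin{itemize}
\item arbitrary edges between core elements;
\item for each $u\in X$, one \emph{tree edge}: it has exactly one role $R$ as its \emph{label} and is a base edge of role $R$ from the parent of $u$ to $u$;
\item arbitrary edges between elements of $X$ and core elements, called \emph{links}.
\end{itemize}
Finally, $r$ is interpreted by $r_0$ if $r$ is simple and by the transitive closure $r_0^+$ if $r$ is transitive.
\end{definition}

Theorem~\ref{thm:dec} rests on two propositions: forest countermodels of a given size can be detected, and they exist whenever any countermodel exists.

\begin{proposition}\label{prop:rabin}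
Given $n$ and $\beta$, it is decidable whether some forest interpretation with core size $n$ and branching at most $\beta$ satisfies $\mathcal K$ and not $Q$.
\end{proposition}

\begin{proof}
Monadic second-order logic (MSO) extends first-order logic by quantification over sets of elements. Rabin's theorem \cite{rabin} says that the MSO theory of the full $b$-ary tree, the set $\{1,\dots,b\}^*$ of words with the successor functions $w\mapsto wi$, is decidable. Let $b=\max(n,\beta,2)$.

Numbering the core elements and the children of every element shows that each forest interpretation of the required kind is isomorphic to one in which the core elements are the words $1,\dots,n$ of length one, $X$ is a set of words $iw$ with $i\leq n$ and $w\in\{1,\dots,\beta\}^+$, the parent of a word is obtained by deleting the last letter, and the parent of every word in $X$ of length at least $3$ is in $X$. There are finitely many choices for the base edges in the core and the denotations of the individual names. The rest is described by finitely many sets of words: the set $X$; a set for each concept name; for each role $R$ the set $\mathrm{Lab}_R$ of elements of $X$ whose tree edge has label $R$, these sets forming a partition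 of $X$; and for each role $R$ and $i\leq n$ the set $\mathrm{Link}_{R,i}$ of elements of $X$ with a link of role $R$ to $i$. Now $r_0(u,v)$ holds if and only if $(u,v)$ is one of the chosen core edges, or $v\in\mathrm{Lab}_r$ and $u$ is its parent, or $u\in\mathrm{Lab}_{r^-}$ and $v$ is its parent, or $v=i$ and $u\in\mathrm{Link}_{r,i}$, or $u=i$ and $v\in\mathrm{Link}_{r^-,i}$ for some $i\le n$. This is a first-order condition on these sets. Moreover $r_0^+(u,v)$ holds if and only if $v$ lies in every set that contains all $r_0$-successors of $u$ and is closed under $r_0$-successors, which is an MSO condition. Substituting these definitions into the first-order sentence $\mathcal K\wedge\neg Q$, relativized to the domain, quantifying the sets existentially, and taking the disjunction over the finitely many choices, we obtain an MSO sentence that is true in the $b$-ary tree if and only if the required interpretation exists.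
\end{proof}

\begin{proposition}\label{prop:forest}
If $\mathcal K\not\models Q$, then for some $n$ and $\beta$ there is a forest interpretation with core size $n$ and branching at most $\beta$ that satisfies $\mathcal K$ and not $Q$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:dec} from the two propositions]
Entailment is recursively enumerable by Lemma~\ref{lem:re}. Non-entailment is recursively enumerable as well: run the test of Proposition~\ref{prop:rabin} on all pairs $(n,\beta)$. A positive test exhibits a countermodel, and by Proposition~\ref{prop:forest} some test is positive if $\mathcal K\not\models Q$.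
\end{proof}

The proof of Proposition~\ref{prop:forest} occupies Sections~\ref{sec:rigid}--\ref{sec:omit}. The following example has no transitive role, but it shows how an infinite rigid part is handled.

\begin{example}\label{ex:chain}
Let $\mathcal T_0$ consist of $\mathrm{func}(r)$, $\mathrm{func}(r^-)$, $\mathrm{func}(p^-)$ and
\[
\{o\}\sqsubseteq A,\qquad A\sqsubseteq\exists r.A\sqcap\exists p.A\sqcap\exists\ell.\{o\}\sqcap\forall r.\neg\{o\},\qquad A\sqcap\neg\{o\}\sqsubseteq\exists r^-.A .
\]
A model $M_0$ is given by the domain $\mathbb N=A$, $o=0$, and the edges $r(i,i+1)$, $p(i,2i+1)$, $\ell(i,0)$. All of $M_0$ is rigid. A fresh copy of $5$, created as a $p$-successor of $2$, needs an $r$-predecessor that copies $4$, and so on down to $0$; but $0$ cannot be copied and has only one $r$-successor.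

In fact a forest model of $\mathcal T_0$ must contain elements of a kind that $M_0$ lacks. In any model let $d_0=o$ and let $d_{i+1}\in A$ be the $r$-successor of $d_i$; these elements are distinct because $r^-$ is functional and $o$ has no $r$-predecessor in $A$. Suppose that a forest interpretation satisfies $\mathcal T_0$ and $A=\{d_i:i\geq0\}$. Choose $i_0$ such that no $d_i$ with $i\geq i_0$ is in the core. Then $d_{i_0},d_{i_0+1},\dots$ is a simple path of tree edges with labels $r$ or $r^-$. Each $d_i$ has a $p$-successor $d_{j(i)}$, and $j$ is injective, so $i,j(i)\geq i_0$ for some $i$. Then $d_i$ and $d_{j(i)}$ are joined by a tree edge with label $p$ or $p^-$. But adjacent nodes of a simple path in a tree are consecutive on the path, and those edges have labels $r$ or $r^-$. So every forest model has elements of $A$ off the chain.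

Here is a forest model $N_m$. The core is $\{0,\dots,m\}$ with the edges of $M_0$. The element $m$ has a child with label $r$, and each $i\leq m$ with $2i+1>m$ has a child with label $p$. A noncore node entered by label $r$ has children with labels $r,p$; one entered by $r^-$ has children with labels $r^-,p$; one entered by $p$ has children with labels $r,r^-,p$. Every noncore node has an $\ell$-link to $0$, and all elements are in $A$. Every element has exactly one $r$-successor, exactly one $p$-successor and at most one $p$-predecessor, and every element except $0$ has exactly one $r$-predecessor, while $0$ has none; so $N_m\models\mathcal T_0$.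

We claim that for $m\geq k$ every CQ with at most $k$ atoms that holds in $N_m$ holds in $M_0$. For a noncore node $u$ and a number $a$, label $u$ by $a$ and pass from a node with label $a'$ to its $r$-, $r^-$-, $p$-child by $a'+1$, $a'-1$, $2a'+1$. This labels all descendants at most $a$ levels below $u$ by natural numbers, and tree edges go to edges of $M_0$ with the same role. Given a match in $N_m$, replace the terms mapped to the core by their values. Atoms without variables hold in $M_0$. The remaining variables fall into components, connected through atoms with two variables. The image of a component is a connected set of tree nodes lying at most $k$ levels below its top node $u$. If $u$ is the child of a core element $i$, take $a=i+1$ or $a=2i+1$ according to its label, so that $a>m\geq k$; otherwise take $a=k$. The labeling satisfies the atoms with two variables. An atom with one variable and one number is $\ell(\xi,0)$, true of every number, or is the tree edge between $u$ and its core parent, true by the choice of $a$. This proves the claim.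
\end{example}

In the example there is no homomorphism from $N_m$ to $M_0$, since $N_m$ has infinite descending $r$-chains. There are only local homomorphisms, and one has to restart after boundedly many steps, at an element far away from everything named. The general proof has the same architecture. We replace the countermodel by a saturated one, which contains elements ``at infinity''. The forest is cut into \emph{zones}. The root $u$ of a zone has two labels in the countermodel: $\mu(u)$, the element that its parent expects, and $\lambda(u)$, an element outside the rigid part from which the zone is actually grown; the two agree on all queries with at most $k$ atoms and constants from a suitable part of the core. Zones are so deep that a query with $k$ atoms cannot reach from the root of a zone into the next zone. Transitive roles force us to measure depth so that an arbitrarily long path of $t$-edges counts as one step, and to generate such paths from a finite graph.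

\section{The rigid part of a saturated countermodel}\label{sec:rigid}

Assume $\mathcal K\not\models Q$. We recall the fact from model theory that we use. Let $M'$ be a structure for a countable language and let $M$ be the ultrapower of $M'$ over a nonprincipal ultrafilter on $\omega$. By \L o\'s's theorem $M$ satisfies the same first-order sentences as $M'$, also with parameters from $M'$, which embeds in $M$ by constant sequences. Moreover $M$ is $\aleph_1$-saturated:
\begin{itemize}
\item[(Sat)] if $\Psi$ is a countable set of first-order formulas in finitely many free variables with parameters from $M$, and every finite subset of $\Psi$ is satisfied by some tuple in $M$, then some tuple in $M$ satisfies all of $\Psi$.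
\end{itemize}
Since $\mathcal K\wedge\neg Q$ is a first-order sentence, we can fix a countermodel $M$ with property (Sat). For $a\in M$ let $\mathrm{cl}(a)=\{C\in\mathrm{cl}:a\in C^M\}$, the \emph{$\mathrm{cl}$-type} of $a$. If $b$ satisfies all concepts in $\mathrm{cl}(a)$, then $\mathrm{cl}(b)=\mathrm{cl}(a)$: for $C\in\mathrm{cl}\setminus\mathrm{cl}(a)$ the single negation of $C$ is in $\mathrm{cl}(a)$ and so holds at $b$.

\subsection{The rigid part}

An element must not be copied if it is counted by an element that must not be copied. Let $S_0=\{a^M:a\in\mathrm{Ind}\}$, and let $S_{i+1}$ consist of $S_i$ and all $d$ such that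
\[
R(e,d),\quad d\in C^M,\quad e\notin(\geq n\,R.C)^M\qquad\text{for some }e\in S_i\text{ and }(\geq n\,R.C)\in\mathrm{cl}.
\]
Each pair of $e$ and $\geq n\,R.C$ contributes fewer than $n$ elements, so every $S_i$ is finite, and the \emph{rigid part} $S=\bigcup_iS_i$ is countable. By definition,
\begin{equation}\label{eq:rigid}
e\in S,\ d\notin S,\ R(e,d),\ d\in C^M,\ (\geq n\,R.C)\in\mathrm{cl}\quad\Longrightarrow\quad e\in(\geq n\,R.C)^M .
\end{equation}
So an $R$-successor $d\notin S$ of $e\in S$ can be attached to $e$ in any number of copies: every number restriction in $\mathrm{cl}$ that would count the copies already holds at $e$. This is what will make links harmless.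

\subsection{Types and edges up to type}

For $F\subseteq S$ let $\Phi_F$ be the set of the following formulas in one free variable $x$:
\begin{itemize}
\item[(i)] $C(x)$ for $C\in\mathrm{cl}$;
\item[(ii)] $\exists v\,\big(R(x,v)\wedge\bigwedge_{C\in\theta}C(v)\big)$ for a role $R$ and $\theta\subseteq\mathrm{cl}$;
\item[(iii)] conjunctive queries $p(x)$ with at most $k$ atoms whose terms are variables or elements of $F$, used as constants, and in which all variables other than $x$ are quantified ($x$ need not occur);
\item[(iv)] $x=c$ for $c\in F$.
\end{itemize}
We identify formulas that differ by a renaming of bound variables. Then $\Phi_F$ is finite for finite $F$, and $\Phi_S$ is countable. Let $\mathrm{tp}_F(d)$ be the set of formulas in $\Phi_F$ that are true of $d$ in $M$, and write $d\equiv d'$ if $\mathrm{tp}_S(d)=\mathrm{tp}_S(d')$. For a role $R$ define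
\[
a\rightsquigarrow_Rb\quad\Longleftrightarrow\quad R(a,z)\text{ for some }z\in M\text{ with }z\equiv b .
\]
Thus $a\rightsquigarrow_Rb$ says that $a$ has an $R$-successor that looks like $b$; it follows from $R(a,b)$. The tree edges of the forest will come from such edges up to type. The formulas (i) and (iii) preserve concepts and small queries, (iv) pins down the elements of $S$, and (ii) lets an element that has been exchanged for a similar one still see a parent of the right kind.

\begin{lemma}\label{lem:eps}
Let $R$ be a role.
\begin{itemize}
\item[(a)] There is a countable set of formulas in two free variables with parameters from $S$ that is satisfied by $(a,b)$ if and only if $a\rightsquigarrow_Rb$.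
\item[(b)] If $a\rightsquigarrow_Rc$ and $c\in S$, then $R(a,c)$.
\item[(c)] If $a\rightsquigarrow_Rb$, then $b$ has an $\bar R$-successor of $\mathrm{cl}$-type $\mathrm{cl}(a)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Take the formulas $\exists z\big(R(a,z)\wedge\bigwedge_{\varphi\in\Phi'}(\varphi(z)\leftrightarrow\varphi(b))\big)$ for finite $\Phi'\subseteq\Phi_S$. They follow from $a\rightsquigarrow_Rb$. Conversely, they say that the countable set $\{R(a,z)\}\cup\{\varphi(z)\leftrightarrow\varphi(b):\varphi\in\Phi_S\}$ in the variable $z$ is finitely satisfiable, and an element given by (Sat) witnesses $a\rightsquigarrow_Rb$.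

(b) If $z\equiv c$, then $z$ satisfies the formula $x=c$ of kind (iv).

(c) Let $R(a,z)$ and $z\equiv b$. Then $z$ satisfies the formula of kind (ii) for $\bar R$ and $\theta=\mathrm{cl}(a)$, witnessed by $a$. So $b$ satisfies it, and a witness has $\mathrm{cl}$-type $\mathrm{cl}(a)$.
\end{proof}

One might prefer types over the finite core, of which there are only finitely many. But the core will be chosen last, depending on the relations $\rightsquigarrow_R$. Types over all of $S$ avoid this circle, at the price of infinitely many types; saturation pays that price in Lemmas~\ref{lem:min} and~\ref{lem:levels}.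

\section{Finitely many successors suffice}\label{sec:succ}

\subsection{Transitive roles: runs}

Let $R$ be a transitive role. If an element has an $R$-successor in $C$, that successor has demands of the form $\exists R.C'$ of its own, and so on without end. A single query atom sees the whole resulting path, so the path must not be interrupted by a restart: it has to be the unfolding of a graph of bounded size whose edges are $\rightsquigarrow_R$-edges. A cycle in such a graph is possible among elements that see the same types of successors. So we define, for $a\in M$,
\[
U_R(a)=\{b:R(a,b)\},\qquad U_R(a,C)=U_R(a)\cap C^M,\qquad P_R(a)=\{\mathrm{tp}_S(b):b\in U_R(a)\},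
\]
\[
\mathrm{Dem}_R(a)=\{C:\exists R.C\in\mathrm{cl},\ U_R(a,C)\neq\emptyset\}.
\]
We call $P_R(a)$ the \emph{profile} and $\mathrm{Dem}_R(a)$ the set of \emph{demands} of $a$, and we drop the index $R$ in this subsection. Note that $a\rightsquigarrow_Rb$ if and only if $\mathrm{tp}_S(b)\in P(a)$. By transitivity, $b\in U(a)$ implies $U(b)\subseteq U(a)$, hence $U(b,C)\subseteq U(a,C)$ and $P(b)\subseteq P(a)$: profiles shrink along $R$. Since $\exists R.C\in\mathrm{cl}$ implies $C\in\mathrm{cl}$, the formulas (i) show that $\mathrm{Dem}(a)$ depends only on $P(a)$. An element $b\in U(a,C)$ is a \emph{minimal $C$-witness of $a$} if no $b'\in U(a,C)$ has $P(b')\subsetneq P(b)$.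

\begin{example}\label{ex:order}
Let the TBox consist of $\mathrm{func}(r)$, $\mathrm{trans}(t)$ and $\top\sqsubseteq\exists t.\top$, with one individual name $o$, and let $M_1$ be $\mathbb N$ with $o=0$, $r$ the successor relation and $t$ the relation $<$. Then $S_i=\{0,\dots,i\}$, due to the concept $\geq2\,r.\top$. In $M_1$ itself no element has a minimal $\top$-witness: by (iv) different numbers have different types, so $P_t(b+1)\subsetneq P_t(b)$. Now pass to an ultrapower $M$ of $M_1$. Still $S=\mathbb N$, the set of standard elements. Every subset of $\mathbb N$ that is first-order definable in $(\mathbb N,<)$ with parameters is finite or cofinite, so by \L o\'s's theorem each formula of $\Phi_S$ holds of all nonstandard elements or of none. Hence all nonstandard elements have one type $\tau$, and $P_t(b)=\{\tau\}$ for nonstandard $b$. Every nonstandard $b$ above $a$ is a minimal $\top$-witness of $a$, and $b\rightsquigarrow_tb$ although $t$ is irreflexive. Unfolding this loop gives an infinite $t$-path all of whose edges are edges up to type.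
\end{example}

\begin{lemma}\label{lem:min}
For every $b_0\in U(a,C)$ there is a minimal $C$-witness $b$ of $a$ with $P(b)\subseteq P(b_0)$.
\end{lemma}

\begin{proof}
Apply Zorn's lemma to the set of profiles $P(b')\subseteq P(b_0)$ with $b'\in U(a,C)$, ordered by reverse inclusion; an inclusion-minimal member is the profile of the required $b$. We must show: for each nonempty chain $\mathcal C$ of profiles of elements of $U(a,C)$ there is $b\in U(a,C)$ with $P(b)\subseteq\bigcap\mathcal C$.

Call $\psi$ a \emph{test} if it is a finite conjunction of formulas of $\Phi_S$ and negations of such formulas. Whether a test holds of an element depends only on the type $\mathrm{tp}_S$ of the element. So whether some $R$-successor of $b'$ satisfies $\psi$ depends only on $P(b')$; if none does, we say that $P(b')$ \emph{omits} $\psi$. A subset of a profile omitting $\psi$ omits $\psi$. Let $\Psi(x)$ consist of $R(a,x)$, $C(x)$, and all formulas $\neg\exists v(R(x,v)\wedge\psi(v))$ such that some member of $\mathcal C$ omits the test $\psi$. The set $\Psi$ is countable. Finitely many of its tests are omitted by finitely many members of $\mathcal C$, hence all by the smallest of these, say $P(b')$ with $b'\in U(a,C)$ (take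 any member of $\mathcal C$ if no test is involved); then $b'$ satisfies the finite part of $\Psi$. By (Sat) some $b$ satisfies $\Psi$, and $b\in U(a,C)$.

Suppose $\tau\in P(b)\setminus P(b')$ with $P(b')\in\mathcal C$. The countable set consisting of $R(b',v)$, all $\varphi(v)$ with $\varphi\in\tau$ and all $\neg\varphi(v)$ with $\varphi\in\Phi_S\setminus\tau$ is not satisfied in $M$. By (Sat) a finite part of it is not satisfied, which gives a test $\psi$ that holds of all elements of type $\tau$ and is omitted by $P(b')$. By the choice of $\Psi$, no $R$-successor of $b$ satisfies $\psi$. This contradicts $\tau\in P(b)$.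
\end{proof}

\begin{lemma}[Runs]\label{lem:run}
There is a number $B_0$, depending only on $|\mathrm{cl}|$, such that for every $a\in M$ and every transitive role $R$ there is a directed graph with at most $B_0$ vertices, a labeling $\eta$ of the vertices by elements of $M$, and a set of \emph{entry vertices} with the following properties.
\begin{itemize}
\item[(a)] $R(a,\eta(y))$ for every entry vertex $y$, and for each $C\in\mathrm{Dem}(a)$ some entry vertex $y$ has $\eta(y)\in C^M$.
\item[(b)] For each vertex $y$ and each $C\in\mathrm{Dem}(\eta(y))$ there is an edge $y\to y'$ with $\eta(y')\in C^M$.
\item[(c)] Every edge $y\to y'$ satisfies $\eta(y)\rightsquigarrow_R\eta(y')$.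
\end{itemize}
\end{lemma}

Such a graph is called an \emph{$R$-run from $a$}.

\begin{proof}
The vertices are \emph{heads}, arranged in levels, and \emph{mates}. For each $C\in\mathrm{Dem}(a)$ take a head of level $1$ labeled by a minimal $C$-witness of $a$, which exists by Lemma~\ref{lem:min}. These are the entry vertices, and (a) holds. Consider a head of level $i$ with label $b$, and a demand $C\in\mathrm{Dem}(b)$.
\begin{itemize}
\item If $P(b')=P(b)$ for all $b'\in U(b,C)$, add a mate of this head, labeled by some element of $U(b,C)$.
\item Otherwise some $b''\in U(b,C)$ has $P(b'')\subsetneq P(b)$. By Lemma~\ref{lem:min} there is a minimal $C$-witness $b'$ of $b$ with $P(b')\subseteq P(b'')\subsetneq P(b)$. Add a head of level $i+1$ labeled by $b'$.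
\end{itemize}
From the head and from each of its mates draw edges to all vertices added for this head; in particular, mates have loops. If $y$ is the head or one of its mates, then $P(\eta(y))=P(b)$ and therefore $\mathrm{Dem}(\eta(y))=\mathrm{Dem}(b)$, which gives (b). The label $b^*$ of a target satisfies $R(b,b^*)$, so $\mathrm{tp}_S(b^*)\in P(b)=P(\eta(y))$, which is (c).

It remains to bound the number of levels; this is where minimality is used. Let $b^0=a$ and let $b^1,b^2,\dots$ be the labels of successive heads, so that $b^i$ is a minimal $C_i$-witness of $b^{i-1}$ and $P(b^i)\subsetneq P(b^{i-1})$ for $i\geq2$. Suppose $C_i=C_j=C$ with $1\leq i<j$. By transitivity $b^{j-1}\in\{b^i\}\cup U(b^i)$, so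
\[
b^j\in U(b^{j-1},C)\subseteq U(b^i,C)\subseteq U(b^{i-1},C),\qquad P(b^j)\subsetneq P(b^{j-1})\subseteq P(b^i),
\]
contradicting the minimality of $b^i$ as a $C$-witness of $b^{i-1}$. So the $C_i$ are distinct, and with $m=|\mathrm{cl}|$ there are at most $m$ levels, at most $m^i$ heads of level $i$, and at most $m$ mates per head. Take $B_0=(m+1)(m+m^2+\dots+m^m)$.
\end{proof}

In Example~\ref{ex:order} the run from any $a$ consists of one head and one mate with a loop, both labeled by nonstandard elements.

\subsection{Simple roles: selections}

Let $R$ be simple. For each $C$ such that $\geq n\,R.C$ is in $\mathrm{cl}$ for some $n$, let $n_{R,C}$ be the largest such $n$. An \emph{$R$-selection} for $a\in M$ is a finite set $\mathrm{Sel}_R(a)$ of $R$-successors of $a$ such that for each such $C$: if $a$ has fewer than $n_{R,C}$ $R$-successors in $C^M$, all of them are in $\mathrm{Sel}_R(a)$, and otherwise at least $n_{R,C}$ of them are. Then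
\begin{equation}\label{eq:sel}
a\in(\geq n\,R.C)^M\iff|\mathrm{Sel}_R(a)\cap C^M|\geq n\qquad\text{for all }(\geq n\,R.C)\in\mathrm{cl},
\end{equation}
because in the first case $\mathrm{Sel}_R(a)\cap C^M$ is the set of all $R$-successors of $a$ in $C^M$, and in the second case both sides are true, as $n\le n_{R,C}$. Choosing at most $n_{R,C}$ elements for each $C$ gives a selection, and adding an $R$-successor to a selection gives a selection. So there is a number $B_1$, independent of $a$ and $R$, such that $a$ has an $R$-selection with at most $B_1$ elements that contains any one prescribed $R$-successor of $a$. All selections below are chosen with at most $B_1$ elements.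

\section{Templates and their relocation}\label{sec:templ}

\subsection{Templates}

A template is the finite plan of a zone. A node of the forest that is entered by a simple edge counts its parent among its successors, so the plan must know what kind of parent to expect. An \emph{entry} is either ``none'' or a pair $(E,\theta)$ with $E$ a simple role and $\theta\subseteq\mathrm{cl}$. For $w\in M$, a \emph{parent witness} for $w$ and $(E,\theta)$ is an $E$-successor of $w$ of $\mathrm{cl}$-type $\theta$. A \emph{seed} consists of an element $w\in M$, an entry, and a parent witness if the entry is not ``none''.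

\begin{definition}\label{def:template}
A \emph{template} of a seed is a finite directed graph with edges labeled by roles. Its vertices are called \emph{states}; each state $y$ has a label $\eta(y)\in M$, a \emph{depth}, an entry (with a parent witness for $\eta(y)$ if the entry is not ``none''), and possibly a \emph{run role}. The \emph{root} has label $w$, depth $0$, the entry and parent witness of the seed, and no run role. States of depth $k+1$ are \emph{exit states} and have no outgoing edges. A state $y$ of depth $d\leq k$ creates new states of depth $d+1$ as follows.
\begin{itemize}
\item For each simple role $R$ choose a selection $\mathrm{Sel}_R(\eta(y))$; if the entry of $y$ has the form $(R,\theta)$, choose it so that it contains the parent witness of $y$. For each $b$ in the selection, except the parent witness in the case just mentioned, create a state $y'$ with label $b$, no run role, entry $(\bar R,\mathrm{cl}(\eta(y)))$ and parent witness $\eta(y)$, and an edge $y\xrightarrow{R}y'$.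
\item For each transitive role $R$ different from the run role of $y$ choose an $R$-run from $\eta(y)$. If $d+1\leq k$, all its vertices become states and all its edges become edges with label $R$; if $d+1=k+1$, only the entry vertices become states. The new states have run role $R$ and entry ``none'', and there are edges $y\xrightarrow{R}y'$ to the entry vertices $y'$.
\end{itemize}
\end{definition}

If $R$ is the run role of $y$, the demands $\exists R.C$ of $y$ are served inside its own run, while those for $\bar R$ are served by a new $\bar R$-run. We record what is needed later.
\begin{itemize}
\item[(T1)] Every edge $y\xrightarrow{R}y'$ satisfies $\eta(y)\rightsquigarrow_R\eta(y')$.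
\item[(T2)] There are at most $B$ states, where $B$ depends only on $\mathcal K$ and $Q$, and at most one edge from a given state to a given state.
\item[(T3)] The root has no incoming edge. A non-root state $y'$ without run role has exactly one incoming edge $y\xrightarrow{R}y'$, the role $R$ is simple, and the entry of $y'$ is $(\bar R,\mathrm{cl}(\eta(y)))$. A state with run role $R$ has entry ``none'', and all its incoming edges have the transitive label $R$.
\item[(T4)] Along an edge $y\xrightarrow{R}y'$ the depth stays the same if $R$ is the run role of $y$, and grows by one otherwise.
\item[(T5)] If $y$ is not an exit state, $R$ is transitive and $C\in\mathrm{Dem}_R(\eta(y))$, there is an edge $y\xrightarrow{R}y'$ with $\eta(y')\in C^M$.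
\end{itemize}
Properties (T1) and (T5) follow from Lemma~\ref{lem:run} and from the fact that $R(a,b)$ implies $a\rightsquigarrow_Rb$; for (T5) with $R$ the run role of $y$, note that $y$ has depth at most $k$, so its whole run was kept. Properties (T3) and (T4) are read off the definition. For (T2), a state creates at most $B_2=\varrho\cdot\max(B_0,B_1)$ new states, where $\varrho$ is the number of roles, so $B=1+B_2+\dots+B_2^{k+1}$ works.

\subsection{Levels}

Some labels $\eta(y)$ of a template may lie in $S$. Each such state must either be identified with a core element, so that edges to it become links, or be moved out of $S$. Simply linking to every label in the core is wrong: in Example~\ref{ex:chain} a copy of $m+1$ may not be linked to $m$ by $r^-$, since $m$ already has its $r$-successor. A link is safe if the linking node stands for an element outside $S$, by \eqref{eq:rigid}. So the moving part of the template has to be relocated outside $S$ \emph{while keeping its edges to the elements that stay}. This is possible if there is a wide gap between what stays and what moves, and the pigeonhole principle will find such a gap among $B+1$ prepared ones.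

Let $F\subseteq S$ be finite. An \emph{$F$-shape} consists of a set $Y\subseteq\{1,\dots,B\}$, a set of role-labeled directed edges on $Y$, and a map $\tau$ from $Y$ to subsets of $\Phi_F$. It is \emph{realized in} $M'\subseteq M$ if there are $a_y\in M'$, $y\in Y$, with $\mathrm{tp}_F(a_y)=\tau(y)$ for all $y$ and $a_y\rightsquigarrow_Ra_{y'}$ for all edges $y\xrightarrow{R}y'$. There are finitely many $F$-shapes.

\begin{lemma}\label{lem:levels}
There are numbers $0=n_0<n_1<\dots<n_{B+1}$ such that, with $\Gamma_i=S_{n_i}$, for each $i\leq B$ every $\Gamma_i$-shape realized in $M\setminus\Gamma_{i+1}$ is realized in $M\setminus S$.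
\end{lemma}

\begin{proof}
Let $n_i$ be given, and consider a $\Gamma_i$-shape that is realized in $M\setminus S_n$ for every $n$. By Lemma~\ref{lem:eps}(a), its conditions form a countable set of formulas in the variables $a_y$. Add the formulas $a_y\neq e$ for $y\in Y$ and $e\in S$. A finite part mentions only elements $e$ of some $S_n$ and is satisfied by a realization in $M\setminus S_n$. By (Sat) the shape is realized in $M\setminus S$. So each $\Gamma_i$-shape not realized in $M\setminus S$ fails to be realized in $M\setminus S_n$ for some $n$, and then for all larger $n$. Let $n_{i+1}>n_i$ be at least as large as these finitely many $n$.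
\end{proof}

We have finite sets $S_0=\Gamma_0\subseteq\Gamma_1\subseteq\dots\subseteq\Gamma_{B+1}\subseteq S$. Put $\Gamma=\Gamma_{B+1}$; this will be the core.

\begin{lemma}[Relocation]\label{lem:reloc}
Consider a template of a seed with $w\notin\Gamma$. There is a set $F\subseteq\Gamma$, the \emph{contact set}, with the following properties. Call a state $y$ a \emph{contact} if $\eta(y)\in F$ and \emph{moving} otherwise. The root is moving, and there are elements $\lambda(y)$ for the moving states $y$ such that:
\begin{itemize}
\item[(R1)] $\lambda(y)\notin S$ and $\mathrm{tp}_F(\lambda(y))=\mathrm{tp}_F(\eta(y))$; in particular $\mathrm{cl}(\lambda(y))=\mathrm{cl}(\eta(y))$;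
\item[(R2)] $\lambda(y)\rightsquigarrow_R\lambda(y')$ for every edge $y\xrightarrow{R}y'$ between moving states;
\item[(R3)] $R(\lambda(y),\eta(y'))$ for every edge $y\xrightarrow{R}y'$ from a moving state to a contact.
\end{itemize}
\end{lemma}

\begin{proof}
The $B+1$ sets $\Gamma_{i+1}\setminus\Gamma_i$, $0\leq i\leq B$, are pairwise disjoint and there are at most $B$ states, so for some $i$ no label $\eta(y)$ lies in $\Gamma_{i+1}\setminus\Gamma_i$. Let $F=\Gamma_i$. The root is moving as $w\notin\Gamma$, and all moving states have labels outside $\Gamma_{i+1}$. Number the states. The moving states, the edges between them and the types $\mathrm{tp}_F(\eta(y))$ form an $F$-shape, which by (T1) is realized by $\eta$ in $M\setminus\Gamma_{i+1}$. Lemma~\ref{lem:levels} gives a realization $\lambda$ in $M\setminus S$, which is (R1) and (R2). For (R3) let $c=\eta(y')\in F$. By (T1) and Lemma~\ref{lem:eps}(b), $R(\eta(y),c)$. The one-atom query $r(x,c)$ or $r(c,x)$ expressing $R(x,c)$ is in $\Phi_F$, so $R(\lambda(y),c)$ by (R1).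
\end{proof}

\section{The forest interpretation $N$}\label{sec:N}

The core of $N$ is $\Gamma$. On $\Gamma$, concept names are interpreted as in $M$, the base edges of each role name $r$, simple or transitive, are the pairs in $r^M\cap\Gamma^2$, and individual names are interpreted as in $M$; this is possible as $S_0\subseteq\Gamma$. Put $\lambda(c)=c$ for $c\in\Gamma$. Every noncore node $u$ will belong to exactly one zone and will have a \emph{state} $y(u)$, which is a moving non-exit state of the template of its zone, and two labels $\lambda(u),\mu(u)\in M$. A concept name $A$ holds at $u$ in $N$ if and only if $\lambda(u)\in A^M$.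

\paragraph{Children of a core element $c$.} For each simple $R$ fix a selection $\mathrm{Sel}_R(c)$; for each $b\in\mathrm{Sel}_R(c)\setminus\Gamma$ create a child with label $R$ and give it the seed with element $b$, entry $(\bar R,\mathrm{cl}(c))$ and parent witness $c$. For each transitive $R$ and each $C\in\mathrm{Dem}_R(c)$ with $U_R(c,C)\cap\Gamma=\emptyset$ create a child with label $R$ and give it a seed with some element of $U_R(c,C)$ and entry ``none''.

\paragraph{Zones.} Let $u_0$ be a node that has been given a seed with element $w\notin\Gamma$. Fix a template of the seed and a relocation as in Lemma~\ref{lem:reloc}. They define a zone $Z$ with root $u_0$; write $\Gamma_Z$ for the contact set and $\lambda_Z$ for the relocation. The state of $u_0$ is the root $y_0$ of the template, and $\mu(u_0)=w$, $\lambda(u_0)=\lambda_Z(y_0)$. The zone is the tree unfolding of the template through moving states: for each node $u$ of $Z$ with state $y$ and each edge $y\xrightarrow{R}y'$,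
\begin{itemize}
\item if $y'$ is a contact, add a link of role $R$ from $u$ to $\eta(y')\in\Gamma_Z$;
\item if $y'$ is moving and not an exit state, create a child $u'$ of $u$ with label $R$; it belongs to $Z$, its state is $y'$, and $\mu(u')=\lambda(u')=\lambda_Z(y')$;
\item if $y'$ is a moving exit state, create a child $u'$ of $u$ with label $R$; it does not belong to $Z$, and it is given a seed with element $\lambda_Z(y')\notin S$ and the entry of $y'$, so that it is the root of a new zone.
\end{itemize}
In the last case a parent witness exists if the entry is $(E,\theta)$: by (T3), $R=\bar E$ and $\theta=\mathrm{cl}(\eta(y))=\mathrm{cl}(\lambda_Z(y))$; by (R2), $\lambda_Z(y)\rightsquigarrow_{\bar E}\lambda_Z(y')$; and Lemma~\ref{lem:eps}(c) gives an $E$-successor of $\lambda_Z(y')$ of $\mathrm{cl}$-type $\theta$. A zone can be infinite, since runs contain cycles. The construction continues forever.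

A noncore node has at most $B$ children by (T2), and a core element has at most $\varrho\cdot\max(B_1,|\mathrm{cl}|)$. So $N$ is a forest interpretation with finite core and bounded branching. The construction has the following properties, where $u$ is a noncore node in the zone $Z$.
\begin{itemize}
\item[(N1)] $\lambda(u)=\lambda_Z(y(u))\notin S$ and $\mathrm{cl}(\lambda(u))=\mathrm{cl}(\mu(u))=\mathrm{cl}(\eta(y(u)))$.
\item[(N2)] If $u$ is the root of $Z$, then $\mathrm{tp}_{\Gamma_Z}(\lambda(u))=\mathrm{tp}_{\Gamma_Z}(\mu(u))$. Otherwise $\lambda(u)=\mu(u)$.
\item[(N3)] If $v$ is the parent of $u$ and $R$ is the label of the tree edge, then $\lambda(v)\rightsquigarrow_R\mu(u)$. If $v$ is a core element, even $R(v,\mu(u))$ in $M$.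
\item[(N4)] If there is a link of role $R$ from $u$ to $c$, then $c\in\Gamma_Z$ and $R(\lambda(u),c)$ in $M$.
\item[(N5)] If the tree edge from the parent $v$ of $u$ has a simple label $\bar E$, the entry of $y(u)$ is $(E,\mathrm{cl}(\lambda(v)))$; if it has a transitive label, the entry is ``none''.
\end{itemize}
Here (N1) and (N2) follow from (R1), since the root state has label $w=\mu(u_0)$. For (N3) with $v$ noncore in the zone $Z'$, the node $u$ was created from an edge $y(v)\xrightarrow{R}y'$, and $\mu(u)=\lambda_{Z'}(y')$ whether or not $y'$ is an exit state; apply (R2). Property (N4) is (R3). For (N5) with $v$ noncore, the entry of $y(u)$ is the entry of that $y'$, and (T3) and (N1) apply; for $v$ in the core it holds by the choice of the seeds.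

\section{$N$ is a model of $\mathcal K$}\label{sec:model}

\begin{lemma}\label{lem:edge}
If there is a base edge of role $R$ from $u$ to $v$ in $N$, then $\lambda(u)$ has an $R$-successor in $M$ of $\mathrm{cl}$-type $\mathrm{cl}(\lambda(v))$.
\end{lemma}

\begin{proof}
For an edge in the core, and for a link in either direction, $R(\lambda(u),\lambda(v))$ holds in $M$, by definition and by (N4). If $u$ is the parent of $v$ and the tree edge has label $R$, then (N3) gives $z\equiv\mu(v)$ with $R(\lambda(u),z)$, and $\mathrm{cl}(z)=\mathrm{cl}(\mu(v))=\mathrm{cl}(\lambda(v))$ by (N1). If $v$ is the parent of $u$ and the tree edge has label $\bar R$, then $\lambda(v)\rightsquigarrow_{\bar R}\mu(u)$ by (N3), so $\mu(u)$ has an $R$-successor of $\mathrm{cl}$-type $\mathrm{cl}(\lambda(v))$ by Lemma~\ref{lem:eps}(c). This is expressed by a formula of kind (ii), which lies in $\Phi_F$ for every $F$, so by (N2) it holds of $\lambda(u)$.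
\end{proof}

\begin{lemma}\label{lem:truth}
For all $D\in\mathrm{cl}$ and all elements $u$ of $N$: $u\in D^N$ if and only if $D\in\mathrm{cl}(\lambda(u))$.
\end{lemma}

\begin{proof}
We use induction on $D$. For concept names this is the definition of $N$, and the cases $\top,\neg,\sqcap$ are immediate. For $D=\{a\}$ and $u$ in the core both sides say $u=a^M$; for noncore $u$ both are false, since $\lambda(u)\notin S\supseteq S_0$.

\emph{$D=\exists R.C$, $R$ transitive, from right to left.} Let $D\in\mathrm{cl}(\lambda(u))$. By the induction hypothesis it suffices to find a base edge of role $R$ from $u$ to some $v$ with $C\in\mathrm{cl}(\lambda(v))$. If $u=c$ is in the core, then $C\in\mathrm{Dem}_R(c)$, and either some $v\in U_R(c,C)$ is in the core, or $c$ has a child $v$ with label $R$ and $\mu(v)\in C^M$, so that $C\in\mathrm{cl}(\lambda(v))$ by (N1). If $u$ is noncore with state $y$ in the zone $Z$, then $C\in\mathrm{Dem}_R(\eta(y))$ by (N1), and (T5) gives an edge $y\xrightarrow{R}y'$ with $\eta(y')\in C^M$. If $y'$ is a contact, take the link to $v=\eta(y')$. Otherwise take the child $v$ created from this edge: $\mathrm{cl}(\lambda(v))=\mathrm{cl}(\mu(v))=\mathrm{cl}(\lambda_Z(y'))=\mathrm{cl}(\eta(y'))\ni C$.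

\emph{$D=\exists R.C$, from left to right.} If $u\in D^N$, there is a path $u=u_0,u_1,\dots,u_m$ of base edges of role $R$ with $m\geq1$ and $u_m\in C^N$. By the induction hypothesis $C\in\mathrm{cl}(\lambda(u_m))$, so $D\in\mathrm{cl}(\lambda(u_{m-1}))$ by Lemma~\ref{lem:edge}. If $D\in\mathrm{cl}(\lambda(u_i))$ with $i>0$, Lemma~\ref{lem:edge} gives an $R$-successor of $\lambda(u_{i-1})$ in $(\exists R.C)^M$, and $D\in\mathrm{cl}(\lambda(u_{i-1}))$ by transitivity of $R$ in $M$. Hence $D\in\mathrm{cl}(\lambda(u_0))$.

\emph{$D={\geq n\,R.C}$, $R$ simple, $u$ noncore.} Let $y=y(u)$, and let $\mathrm{Sel}_R(\eta(y))$ be the selection chosen in the template. The $R$-successors of $u$ in $N$ are given by base edges. They are: the children with label $R$; the targets of links of role $R$ from $u$; and the parent if the tree edge above $u$ has label $\bar R$, which by (N5) happens if and only if the entry of $y$ has the form $(R,\theta)$. The children and links in question come exactly from the edges $y\xrightarrow{R}y'$. So we get a surjective map from $\mathrm{Sel}_R(\eta(y))$ onto the $R$-successors of $u$: the parent witness, if the entry is $(R,\theta)$, goes to the parent; an element $b$ giving a moving state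 goes to the corresponding child; an element $b$ giving a contact goes to the core element $b$ itself. If $b$ goes to $v$, then $\mathrm{cl}(b)=\mathrm{cl}(\lambda(v))$: for the parent both are $\theta$ by (N5), for a child this was computed above, and for a contact $\lambda(v)=b$. The map is injective. Different elements give different children or different core elements, so a collision could only occur between the parent and the target of a link. Then the parent is a core element $c$, the node $u$ is a zone root with parent witness $c$, and this element created no state; so no link of role $R$ goes from $u$ to $c$. By the induction hypothesis, \eqref{eq:sel} and (N1),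
\[
u\in D^N\iff|\mathrm{Sel}_R(\eta(y))\cap C^M|\geq n\iff D\in\mathrm{cl}(\eta(y))=\mathrm{cl}(\lambda(u)).
\]

\emph{$D={\geq n\,R.C}$, $u=c$ in the core.} If $c\in D^M$, then $\mathrm{Sel}_R(c)\cap C^M$ has at least $n$ elements by \eqref{eq:sel}. Those in $\Gamma$ are $R$-successors of $c$ in $N$, and each other one, $b$, gives a child $v$ with label $R$ and $\mathrm{cl}(\lambda(v))=\mathrm{cl}(\mu(v))=\mathrm{cl}(b)$. By the induction hypothesis these are at least $n$ distinct $R$-successors in $C^N$. Now let $c\notin D^M$. An $R$-successor $v$ of $c$ in $N$ is a core element with $R(c,v)$ in $M$, or a child with label $R$, or a noncore node with a link of role $\bar R$ to $c$. In the last case $R(c,\lambda(v))$ by (N4) and $\lambda(v)\notin S$, while $c\in S$ and $c\notin D^M$; so $\lambda(v)\notin C^M$ by \eqref{eq:rigid}, and $v\notin C^N$. The successors of the first two kinds that are in $C^N$ are mapped injectively, by the identity on $\Gamma$ and by $\mu$ into $M\setminus\Gamma$, to $R$-successors of $c$ in $C^M$, of which there are fewer than $n$. So $c\notin D^N$.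
\end{proof}

If $C\sqsubseteq D$ is in the TBox and $u\in C^N$, then $\lambda(u)\in C^M\subseteq D^M$, so $u\in D^N$. The ABox assertions hold because they are facts of $M$ about core elements. Transitive roles are interpreted by transitive closures. Hence $N\models\mathcal K$.

\section{$N$ does not satisfy $Q$}\label{sec:omit}

We show that $N\models q$ implies $M\models q$ for each disjunct $q$ of $Q$. As in Example~\ref{ex:chain} we first cut the query at the core. Then each piece is matched in one tree, and we pull it back to $M$ from the bottom up.

\subsection{Cutting at the core}

A \emph{base $r$-path} is a sequence of at least one base edge of role $r$, each starting where the previous one ends. A \emph{local query} is a CQ $p$ whose terms are variables or elements of $\Gamma$, used as constants, such that $p$ has at most $k$ atoms and at least one variable, every atom contains a variable, and any two variables are connected through atoms with two variables. A \emph{local match} of $p$ consists of a map $f$ from the variables to noncore nodes, extended by the identity on constants, such that $f(\xi)\in A^N$ for each atom $A(\xi)$, together with a base $r$-path from $f(\xi)$ to $f(\zeta)$ for each atom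 $r(\xi,\zeta)$; this path is a single edge if $r$ is simple, and all its nodes are noncore, except for the endpoint given by a constant. The path is the \emph{support} of the atom; the support of $A(\xi)$ is the node $f(\xi)$.

\begin{proposition}\label{prop:local}
Every local query that has a local match holds in $M$.
\end{proposition}

\begin{proof}[Proof that $N\models q$ implies $M\models q$, from Proposition~\ref{prop:local}]
Let $f$ be a match of $q$ in $N$. For each role atom $r(\xi,\zeta)$ fix a base $r$-path from $f(\xi)$ to $f(\zeta)$, of length one if $r$ is simple. Call a term \emph{free} if $f$ maps it to a noncore node; free terms are variables. Let $q'$ consist of the concept atoms with a free term; the role atoms whose path avoids the core; and, for each role atom $r(\xi,\zeta)$ whose path visits the core, first at $c$ and last at $c'$, the atom $r(\xi,c)$ if $\xi$ is free and the atom $r(c',\zeta)$ if $\zeta$ is free. Then $q'$ has at most $2|q|\leq k$ atoms. Its components with respect to shared variables are local queries, and $f$ with the fixed paths, or their initial and final segments, is a local match. By Proposition~\ref{prop:local} each component holds in $M$. The components share no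 variable, so one assignment $g$ of the free terms satisfies $q'$ in $M$. Extend $g$ by $f$ on the other terms; it sends individual names to their values in $M$.

We check that $g$ is a match of $q$ in $M$. Concept atoms hold by $q'$ or because $N$ and $M$ agree on the core. Role atoms whose path avoids the core are in $q'$. Let the path of $r(\xi,\zeta)$ visit the core, and let $c_1,c_2$ be consecutive visits. If they are adjacent on the path, $r(c_1,c_2)$ is a core edge and holds in $M$. Otherwise the path runs $c_1,u_1,\dots,u_m,c_2$ with $m\geq1$ and all $u_j$ noncore, so $r$ is transitive. The local query $r(c_1,\xi')\wedge r(\xi',c_2)$, with $2\leq k$ atoms, has a local match with $\xi'\mapsto u_1$. It holds in $M$, so $r(c_1,c_2)$ holds in $M$ by transitivity. Thus $g(\xi)$ is joined to $g(\zeta)$ in $M$ by a chain of $r$-edges through the successive core visits. The chain is nonempty, because if neither term is free the path has two different positions in the core. It has length one if $r$ is simple. So $r(g(\xi),g(\zeta))$ holds in $M$.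
\end{proof}

\subsection{Supports}

Fix a local query $p$ with a local match $f$. The noncore nodes form disjoint trees whose roots are the children of core elements, and base edges between noncore nodes are tree edges.

\begin{lemma}\label{lem:walk}
A base $r$-path through noncore nodes visits no node twice; it is the simple path in the tree between its ends.
\end{lemma}

\begin{proof}
A tree edge with label $R$ is an $r$-edge downward if $R=r$ and upward if $R=r^-$, and it has only one label. So a base $r$-path never crosses a tree edge in both directions. A closed walk of positive length in a tree crosses each of its edges equally often in both directions, so the path contains no such walk.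
\end{proof}

Consequently the support of an atom with two variables is the simple tree path between two different nodes. The support of an atom with a variable $\xi$ and a constant $c$ is a simple tree path, possibly a single node, with $f(\xi)$ at one end, together with a \emph{terminal edge} between its other end and $c$. Let $V$ be the finite set of noncore nodes on supports. Since the variables of $p$ are connected, the noncore parts of the supports form a connected graph on $V$. Hence $V$ lies in one tree $T$, and
\begin{equation}\label{eq:cover}
\text{every edge of the tree path between two nodes of $V$ lies on a support.}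
\end{equation}
Let $\rho$ be the root of $T$, let $c_\rho$ be its parent in the core, and let $R_\rho$ be the label of the tree edge between them. A terminal edge is a link or this tree edge (if both are available, the support fixes one); in the second case the atom is \emph{top-supported}. For a node $u$ of $T$ let $T_u$ be the set of its descendants, including $u$.

\paragraph{The queries $p_u$.} We describe what the match asks of the subtree below $u\in V$ by a query $p_u(x)$. For a role atom with role name $r$ and support $\gamma$, the \emph{$u$-part} of $\gamma$ consists of the nodes of $\gamma$ in $T_u$, the edges between them, and the terminal edge with its constant if that edge is a link at a node of $T_u$. The tree edge between $c_\rho$ and $\rho$ is never included. The intersection of a simple tree path with the subtree $T_u$ is empty or a subpath, so the $u$-part is empty or a subpath of $\gamma$. An end of the $u$-part that is not an end of $\gamma$ is the node $u$: there $\gamma$ continues by an edge that is not a link and leaves $T_u$, and only the tree edge above $u$ does so.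

If the $u$-part has at least one edge, the atom contributes $r(e_1,e_2)$ to $p_u$, where $e_1,e_2$ stand for the ends of the $u$-part in the direction of travel: an end of $\gamma$ is written as the corresponding term of the atom, and any other end as $x$. If the $u$-part has no edge, the atom contributes nothing. Atoms $A(\xi)$ with $f(\xi)\in T_u$ are kept. Finally all variables $\xi$ with $f(\xi)=u$ are replaced by $x$, and the remaining variables, which are mapped into $T_u\setminus\{u\}$, are quantified existentially. For example, let $p$ be $t(\xi,\zeta)$ with a support that climbs from $f(\xi)$ through a child $u_1$ of $u$ to $u$ and descends through another child $u_2$ to $f(\zeta)$, where $f(\xi)\neq u_1$ and $f(\zeta)\neq u_2$. Then $p_{u_1}=\exists\xi\,t(\xi,x)$, $p_{u_2}=\exists\zeta\,t(x,\zeta)$ and $p_u=\exists\xi\exists\zeta\,t(\xi,\zeta)$.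

The query $p_u$ has at most $k$ atoms, and its constants are targets of links at nodes of $V\cap T_u$. They lie in $\Gamma\subseteq S$, so $p_u\in\Phi_S$.

\subsection{A small query cannot cross a zone}

At a zone root $u$ we will have to pass from $\lambda(u)$ to $\mu(u)$, and these agree only on formulas with constants in the contact set of the zone. Deeper zones may have larger contact sets, so we need that $p_u$ does not reach them.

\begin{lemma}\label{lem:confine}
If $u\in V$ is the root of the zone $Z$, then $V\cap T_u\subseteq Z$, and $p_u\in\Phi_{\Gamma_Z}$.
\end{lemma}

\begin{proof}
Read a vertical path in $T$ downward. A \emph{block} of the path is a single edge with a simple label or a maximal subpath all of whose edges have the same transitive label. So a new block starts at every edge, unless the edge has a transitive label equal to the label of the preceding edge of the path.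

Let $v\in V\cap T_u$ and let $\pi$ be the vertical path from $u$ to $v$. We first show that $\pi$ has at most $k$ blocks. The support of an atom meets $\pi$ in a common subpath, if at all. If this subpath has edges and the role name $r$ of the atom is simple, it is a single edge. If $r$ is transitive, the support travels along the subpath from one end to the other, either downward, and then all labels are $r$, or upward, and then all labels are $r^-$. In each case the subpath lies in one block. By \eqref{eq:cover} every block contains an edge of some support, so there are at most as many blocks as atoms.

Next consider a vertical path from $u$ that unfolds a path $y_0\to y_1\to\dots\to y_m$ of the template of $Z$. By (T4) the depth grows by one along $y_i\xrightarrow{R}y_{i+1}$ unless $R$ is the run role of $y_i$, and by (T3) this happens if and only if $i>0$, $R$ is transitive, and the edge $y_{i-1}\to y_i$ also has label $R$. So the depth of $y_m$ is the number of blocks of the path. If $v\notin Z$, an initial segment of $\pi$ unfolds a path to an exit state, of depth $k+1$, and $\pi$ has at least $k+1$ blocks, a contradiction. Hence $v\in Z$, and by (N4) all constants of $p_u$ lie in $\Gamma_Z$.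
\end{proof}

\subsection{Pulling the query back}

\begin{lemma}\label{lem:pull}
For all $u\in V$: $M\models p_u(\lambda(u))$ and $M\models p_u(\mu(u))$.
\end{lemma}

\begin{proof}
We use induction from the bottom of the finite set $V$. Let $u_1,\dots,u_m$, $m\geq0$, be the children of $u$ in $V$, with labels $R_1,\dots,R_m$. By \eqref{eq:cover}, $V\cap T_u=\{u\}\cup\bigcup_j(V\cap T_{u_j})$. By (N3) there are $z_j\in M$ with $R_j(\lambda(u),z_j)$ and $z_j\equiv\mu(u_j)$. By induction $M\models p_{u_j}(\mu(u_j))$, and $p_{u_j}\in\Phi_S$, so $M\models p_{u_j}(z_j)$; fix witnesses for its quantified variables.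

Define an assignment for $p_u$. Send $x$ to $\lambda(u)$ and each variable $\xi$ with $f(\xi)=u_j$ to $z_j$. A variable $\xi$ of $p_u$ with $f(\xi)\in T_{u_j}\setminus\{u_j\}$ occurs in $p_{u_j}$: if it occurs in a concept atom, that atom is kept, and if it is an end of a support $\gamma$, the edge of $\gamma$ at $f(\xi)$ is a link or a tree edge inside $T_{u_j}$, so the $u_j$-part of $\gamma$ has an edge and has $f(\xi)$ as an end. Send $\xi$ to its witness for $p_{u_j}(z_j)$.

An atom $A(x)$ of $p_u$ holds since $u\in A^N$ means $\lambda(u)\in A^M$. Any other concept atom occurs in some $p_{u_j}$, with $x$ in place of its variable if that is mapped to $u_j$, and so it holds. Let $r(e_1,e_2)$ be contributed by the $u$-part $\gamma_u$ of a support $\gamma$.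

If $\gamma_u$ does not contain $u$, both its ends are ends of $\gamma$, so $\gamma_u=\gamma$. Its noncore part is connected and avoids $u$, so it lies in one $T_{u_j}$, and $\gamma$ is its own $u_j$-part. The same atom, with $x$ for variables mapped to $u_j$, is in $p_{u_j}$, and it holds.

If $\gamma_u$ contains $u$, it splits into a piece before $u$ and a piece after $u$, not both trivial. Consider the piece after $u$. If it is trivial, then $e_2=x$ has the value $\lambda(u)$. If it is a link from $u$ to a constant $c=e_2$, then $r(\lambda(u),c)$ by (N4). Otherwise it starts with the tree edge from $u$ down to some $u_j$, so $R_j=r$ and $r(\lambda(u),z_j)$, and continues with the $u_j$-part of $\gamma$. If that part has no edge, $\gamma$ ends at $u_j$ and $e_2$ has the value $z_j$. If it has an edge, $p_{u_j}$ contains $r(x,e_2)$, so there is an $r$-edge in $M$ from $z_j$ to the value of $e_2$. The piece before $u$ is treated with directions reversed: a link gives $r(c,\lambda(u))$ by (N4), a tree edge traveled upward from $u_j$ has label $R_j=r^-$ and gives $r(z_j,\lambda(u))$, and $p_{u_j}$ contains $r(e_1,x)$ if the $u_j$-part has an edge. Altogether the value of $e_1$ is joined to the value of $e_2$ by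 a nonempty chain of $r$-edges in $M$. If $r$ is simple, $\gamma$ is a single edge and the chain has length one; if $r$ is transitive, the chain composes. So the atom holds, and $M\models p_u(\lambda(u))$.

If $u$ is not a zone root, $\mu(u)=\lambda(u)$. If $u$ is the root of $Z$, then $p_u\in\Phi_{\Gamma_Z}$ by Lemma~\ref{lem:confine}, and (N2) gives $M\models p_u(\mu(u))$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:local}]
The connected set $V$ has a top node $u_0$, with $V\subseteq T_{u_0}$. The $u_0$-part of a support is the whole support unless the atom is top-supported. If no atom is top-supported, $p_{u_0}$ is $p$ with the variables mapped to $u_0$ identified and called $x$, so $M\models p$ by Lemma~\ref{lem:pull}.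

Otherwise $\rho\in V$ and $u_0=\rho$. Here we use $\mu$, because by (N3) it is $\mu(\rho)$ that is joined to $c_\rho$: $R_\rho(c_\rho,\mu(\rho))$ in $M$. Take a satisfying assignment for $p_\rho(\mu(\rho))$ and send the variables with image $\rho$ to $\mu(\rho)$. Atoms that are not top-supported hold as before. Let $r(\xi,c_\rho)$ be top-supported. Its terminal edge is traveled upward, so $R_\rho=r^-$ and $r(\mu(\rho),c_\rho)$. If $f(\xi)=\rho$, this is the atom. Otherwise the support has more than one edge, so $r$ is transitive, and $p_\rho$ contains $r(\xi,x)$; compose the two edges. If $r(c_\rho,\xi)$ is top-supported, then $R_\rho=r$ and $r(c_\rho,\mu(\rho))$, and either $f(\xi)=\rho$ or $r$ is transitive and $p_\rho$ contains $r(x,\xi)$. So $M\models p$.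
\end{proof}

Since $M\not\models Q$, we obtain $N\not\models Q$. With Section~\ref{sec:model} this proves Proposition~\ref{prop:forest}, and with it Theorem~\ref{thm:dec}.

\begin{remark}\label{rem:hyp}
The two restrictions of $\mathcal{SOIQ}$ enter at identifiable places. That counted roles are simple is used in Lemma~\ref{lem:truth}: unfolding a loop of a run and closing transitively gives a node infinitely many $R$-successors, which is harmless for $\exists R.C$ but not for $\leq n\,R.C$. That there are no role inclusions is what allows one label per tree edge, used in Lemmas~\ref{lem:walk} and~\ref{lem:confine}. If $h\sqsubseteq s$ with $h$ simple and $s$ transitive, every $h$-edge must also be an $s$-edge; a vertical path of $k+1$ $h$-edges has $k+1$ blocks but supports the single atom $s(\xi,\zeta)$, so a small query crosses zones. The next section shows that this cannot be repaired.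
\end{remark}

\section{Undecidability with one role inclusion}\label{sec:undec}

A \emph{tiling system} is a triple $W=(\mathbb T,\mathrm{Hor},\mathrm{Ver})$ with $\mathbb T$ finite and $\mathrm{Hor},\mathrm{Ver}\subseteq\mathbb T^2$. It \emph{tiles} $\mathbb N^2$ if there is $\tau:\mathbb N^2\to\mathbb T$ with $(\tau(k,j),\tau(k+1,j))\in\mathrm{Hor}$ and $(\tau(k,j),\tau(k,j+1))\in\mathrm{Ver}$ for all $k,j$. Whether a given $W$ tiles $\mathbb N^2$ is undecidable \cite{berger}; here it does not matter whether one tiles $\mathbb N^2$ or $\mathbb Z^2$, since a tiling of $\mathbb N^2$ contains tilings of arbitrarily large squares, and these yield a tiling of $\mathbb Z^2$ by compactness. Given $W$, we construct $\mathcal K$ and $q$ such that $W$ tiles $\mathbb N^2$ if and only if $\mathcal K\not\models q$.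

\subsection{The idea: inequality as a positive pattern}

Take a chain $d_0,d_1,d_2,\dots$ along a role $g$, starting at the named element $o=d_0$; it serves as the set of coordinates. Each coordinate $w$ starts a \emph{row}, a chain of \emph{cells} along a role $h$, and each cell \emph{points} to a coordinate, its column. With $s\supseteq h^+$ a query can say that a cell belongs to the row of $w$. Two cells are vertical neighbors if their rows are $g$-neighbors and they point to the same coordinate, so a wrong vertical pair of tiles is a pattern that a CQ can forbid.

The difficulty is to force consecutive cells to point to consecutive coordinates. If a cell points to $y$, the next cell points to $z$, and $u$ is the $g$-predecessor of $z$, we must forbid $u\neq y$, and a CQ has no inequality. The solution is to let the rows themselves define a strict order. We use three pointer roles: a cell in row $w$ points by $\ell$ to a coordinate below $w$, by $\delta$ to $w$ itself, and by $\upsilon$ to a coordinate above $w$ (Figure~\ref{fig:grid}). Then ``$y<w$'' is the positive pattern ``some cell in the row of $w$ points to $y$ by $\ell$'', and $u\neq y$ becomes ``$y<u$ or $u<y$''.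

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.8cm,y=1.2cm,font=\small]
\foreach \j in {0,1,2}{
  \node (d\j) at (0,\j) {$d_{\j}$};
  \node (c\j0) at (1,\j) {$x^{\j}_0$};
  \node (c\j5) at (6,\j) {$\cdots$};}
\foreach \j/\i/\lab in {0/1/{\delta{:}d_0},0/2/{\upsilon{:}d_1},0/3/{\upsilon{:}d_2},0/4/{\upsilon{:}d_3},
  1/1/{\ell{:}d_0},1/2/{\delta{:}d_1},1/3/{\upsilon{:}d_2},1/4/{\upsilon{:}d_3},
  2/1/{\ell{:}d_0},2/2/{\ell{:}d_1},2/3/{\delta{:}d_2},2/4/{\upsilon{:}d_3}}
  \node[draw,rounded corners] (c\j\i) at (\i+1,\j) {$\lab$};
\node (d3) at (0,3) {$\vdots$};
\foreach \j/\n in {0/1,1/2,2/3} \draw[->] (d\j) -- node[left] {$g$} (d\n);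
\foreach \j in {0,1,2}{
  \draw[->] (d\j) -- node[above] {$\sigma$} (c\j0);
  \foreach \i/\n in {0/1,1/2,2/3,3/4,4/5} \draw[->] (c\j\i) -- node[above] {$h$} (c\j\n);}
\end{tikzpicture}
\caption{The first three rows of the intended model. The coordinates $d_0,d_1,\dots$ form a $g$-chain; $d_j$ starts, via $\sigma$, a row that is an $h$-chain, and $s$ (not drawn) is the transitive closure of $h$. Boxes are cells. The label $\kappa{:}d_k$ means that the cell has a $\kappa$-edge to $d_k$; in row $j$ the role $\kappa$ is $\ell$, $\delta$ or $\upsilon$ according to $k<j$, $k=j$ or $k>j$.}
\label{fig:grid}
\end{figure}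

This looks circular, but it bootstraps column by column. Column $0$ is fixed by axioms with the nominal $\{o\}$: the first cell of row $d_0$ points to $d_0$ by $\delta$, and the first cell of every other row points to $d_0$ by $\ell$. So $d_0<u$ is visible for every coordinate $u\neq d_0$. Now let the second cell of some row point to $z\neq d_0$, with $g$-predecessor $u$. The first cell points to $y=d_0$. If $u\neq d_0$, the pattern $y<u$ is present, and it is forbidden; so $u=d_0$ and $z=d_1$. The second cell of row $d_1$ cannot point to $d_1$ by $\ell$, as we forbid $y<y$, so it uses $\delta$. If $\delta^-$, $h^-$ and $\sigma^-$ are functional, no other row can point to $d_1$ by $\delta$ from its second cell, so all rows other than $d_0,d_1$ use $\ell$. Now $d_1<u$ is visible for all $u\notin\{d_0,d_1\}$, and column $2$ can be treated. In column $k$ the witnessing cell is about $k$ steps along $h$ from the start of its row; the role $s$ lets one query serve all $k$. The axioms cannot exclude coordinates off the chain $d_0,d_1,\dots$, since an ultrapower of a countermodel is a countermodel that has such coordinates. The argument above treats them as lying above every $d_k$.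

\subsection{The knowledge base and the query}

The concept names are $D,L,G,H,\mathrm{Fst},\mathrm{Lst}$ and $T_{\mathsf t}$ for $\mathsf t\in\mathbb T$; the role names are $g,\sigma,h,\ell,\delta,\upsilon,s,\pi,b$; the individual names are $o,m_1,m_2$. Coordinates are in $D$, and cells are in $L$, $G$ or $H$ according to their pointer. Abbreviate $D^*=D\sqcap\neg\{o\}$ and $\mathrm{Cell}=L\sqcup G\sqcup H$; an empty disjunction is $\bot$. The TBox consists of:
\begin{itemize}
\item[(A1)] $\mathrm{func}(R)$ for $R\in\{g,g^-,\sigma,\sigma^-,h,h^-,\delta^-\}$; $\mathrm{trans}(s)$; $h\sqsubseteq s$;
\item[(A2)] $\{o\}\sqsubseteq D$, \ $D\sqsubseteq\exists g.D$, \ $D^*\sqsubseteq\exists g^-.D$, \ $D\sqsubseteq\forall g.\neg\{o\}$;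
\item[(A3)] $D^*\sqsubseteq\exists\sigma.\exists h.(L\sqcap\exists\ell.\{o\})$, \ $\{o\}\sqsubseteq\exists\sigma.\exists h.(G\sqcap\exists\delta.\{o\})$;
\item[(A4)] $L\sqsubseteq\exists h.\big((L\sqcap\exists\ell.D^*)\sqcup(G\sqcap\exists\delta.D^*)\big)$, \ $G\sqcup H\sqsubseteq\exists h.(H\sqcap\exists\upsilon.D^*)$;
\item[(A5)] $\mathrm{Cell}\sqsubseteq\bigsqcup_{\mathsf t}T_{\mathsf t}$, \ $\mathrm{Cell}\sqcap T_{\mathsf t}\sqcap T_{\mathsf t'}\sqsubseteq\bot$ for $\mathsf t\neq\mathsf t'$, \ $\mathrm{Cell}\sqcap T_{\mathsf t}\sqsubseteq\forall h.\bigsqcup_{(\mathsf t,\mathsf t')\in\mathrm{Hor}}T_{\mathsf t'}$;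
\item[(A6)] $D\sqsubseteq\exists\pi^-.\{o\}$.
\end{itemize}
The only transitive roles are $s$ and $s^-$, and each is $\sqsubseteq^*_{\mathcal T}$-below only itself. So the functional roles are simple, and with $\top\sqsubseteq{\leq1\,R.\top}$ for $\mathrm{func}(R)$ this is a TBox of $\mathcal{SHOIQ}$. Its only nominal is $\{o\}$.

The forbidden patterns are the following connected CQs, for all $\kappa,\kappa'\in\{\ell,\delta,\upsilon\}$ and $(\mathsf t,\mathsf t')\in\mathbb T^2\setminus\mathrm{Ver}$; each contains the variable $y$.
\begin{itemize}
\item[Type 1:] $\kappa(x,y),\ h(x,x'),\ \kappa'(x',z),\ g(u,z),\quad\sigma(u,v),\ s(v,e),\ \ell(e,y)$;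
\item[Type 2:] $\kappa(x,y),\ h(x,x'),\ \kappa'(x',z),\ g(u,z),\quad\sigma(y,v),\ s(v,e),\ \ell(e,u)$;
\item[Type 3:] $\sigma(y,v),\ s(v,e),\ \ell(e,y)$;
\item[Type 4:] $T_{\mathsf t}(x),\ T_{\mathsf t'}(x'),\ \kappa(x,y),\ \kappa'(x',y),\ \sigma(w,v),\ s(v,x),\ \sigma(w',v'),\ s(v',x'),\ g(w,w')$.
\end{itemize}
The last three atoms say $y<u$ in type 1, $u<y$ in type 2 and $y<y$ in type 3; type 4 is a vertical mismatch in column $y$. Let $Q_1,\dots,Q_n$ enumerate all these CQs with pairwise disjoint sets of variables, and let $y^{(i)}$ be the variable $y$ of $Q_i$.

We have to forbid all $Q_i$ with a single CQ. For this we add two elements $m_1,m_2$ at which every $Q_i$ is trivially matched, and a $b$-path from $m_1$ to $m_2$ that must pass through $o$ once; the $Q_i$ attached to that position has to be matched for real. The ABox contains, for $m\in\{m_1,m_2\}$, the assertions $r(m,m)$ for $r\in\{g,\sigma,h,\ell,\delta,\upsilon,s,\pi\}$ and $T_{\mathsf t}(m)$ for all $\mathsf t\in\mathbb T$, and further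
\[
\mathrm{Fst}(m_1),\quad\mathrm{Lst}(m_2),\quad b(m_1,m_1),\quad b(m_1,o),\quad b(o,m_2),\quad b(m_2,m_2).
\]
With new variables $y_0,\dots,y_{n+1}$, the query is the existential closure of
\[
q:\quad\mathrm{Fst}(y_0)\wedge\bigwedge_{i=0}^{n}b(y_i,y_{i+1})\wedge\mathrm{Lst}(y_{n+1})\wedge\bigwedge_{i=1}^{n}\big(\pi(y_i,y^{(i)})\wedge Q_i\big).
\]

\begin{lemma}\label{lem:gadget}
If $\mathcal I\models\mathcal K$ and some $Q_i$ has a match with $y^{(i)}$ mapped into $D^{\mathcal I}$, then $\mathcal I\models q$.
\end{lemma}

\begin{proof}
Map $y_j$ and all variables of $Q_j$ to $m_1$ for $j<i$ and to $m_2$ for $j>i$, including $y_0\mapsto m_1$ and $y_{n+1}\mapsto m_2$. Map $y_i$ to $o$ and use the given match for $Q_i$. The $b$-atoms, the atoms $\mathrm{Fst}(y_0)$ and $\mathrm{Lst}(y_{n+1})$, and all atoms for $j\neq i$ hold by the ABox, and $\pi(y_i,y^{(i)})$ holds by (A6).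
\end{proof}

\subsection{A tiling yields a countermodel}\label{sec:tocounter}

Let $\tau$ be a tiling. The interpretation $\mathcal I_\tau$ has the pairwise distinct elements $d_j$ ($j\geq0$), $x^j_i$ ($i,j\geq0$), $m_1,m_2$, with $o=d_0$ and $D=\{d_j:j\geq0\}$. Its edges are $g(d_j,d_{j+1})$, $\sigma(d_j,x^j_0)$, $h(x^j_i,x^j_{i+1})$, $s(x^j_i,x^j_{i'})$ for $i<i'$, and $\pi(o,d_j)$. The cell $x^j_{k+1}$ is in $L$, $G$ or $H$ according to $k<j$, $k=j$ or $k>j$, has an edge $\ell$, $\delta$ or $\upsilon$, respectively, to $d_k$, and is in $T_{\tau(k,j)}$. In addition exactly the ABox facts about $m_1,m_2$ hold.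

\emph{$\mathcal I_\tau\models\mathcal K$.} In (A1), $g$, $\sigma$ and $h$ are injective partial functions, with fixed points $m_1,m_2$; the only $\delta$-predecessor of $d_k$ is $x^k_{k+1}$ and that of $m_i$ is $m_i$; the role $s$ is a strict order on each row plus two loops, so it is transitive and contains $h$. The elements $m_1,m_2$ are outside $D,L,G,H$, so (A2)--(A6) concern only the others. Axioms (A2) and (A6) describe the chain $d_0,d_1,\dots$. For (A3), $x^j_1\in L$ has an $\ell$-edge to $d_0$ if $j\geq1$, and $x^0_1\in G$ has a $\delta$-edge to $d_0$. For (A4), the $h$-successor $x^j_{k+2}$ of $x^j_{k+1}$ points to $d_{k+1}\in D^*$; if $k<j$ it is in $L$ with role $\ell$ (for $k+1<j$) or in $G$ with role $\delta$ (for $k+1=j$), and if $k\geq j$ it is in $H$ with role $\upsilon$. Axiom (A5) holds as each cell has exactly one tile and $\tau$ respects $\mathrm{Hor}$.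

\emph{$\mathcal I_\tau\not\models q$.} Suppose $q$ has a match; we write variables for their values. Then $y_0=m_1$, $y_{n+1}=m_2$, and the $b$-path between them passes through $o$, so $y_i=o$ for some $1\leq i\leq n$. The $\pi$-successors of $o$ are the $d_k$, so $y^{(i)}=d_k$ for some $k$. The roles in $Q_i$ do not join $m_1$ or $m_2$ to other elements and $Q_i$ is connected, so $Q_i$ is matched outside $\{m_1,m_2\}$ with $y=d_k$.

In types 1 and 2, $\kappa(x,d_k)$ forces $x=x^j_{k+1}$ for some $j$; then $x'=x^j_{k+2}$, $z=d_{k+1}$ and $u=d_k$. So in types 1, 2 and 3 we have $\sigma(d_k,v)$, $s(v,e)$ and $\ell(e,d_k)$. Then $v=x^k_0$, the element $e$ is in row $k$ and points to $d_k$, so $e=x^k_{k+1}$; but this cell points to $d_k$ by $\delta$ only. In type 4, $x=x^j_{k+1}$ and $x'=x^{j'}_{k+1}$ for some $j,j'$. From $\sigma(w,v)$ and $s(v,x)$ we get $v=x^j_0$ and $w=d_j$, and from $\sigma(w',v')$ and $s(v',x')$ we get $w'=d_{j'}$. Then $g(w,w')$ gives $j'=j+1$, so $(\mathsf t,\mathsf t')=(\tau(k,j),\tau(k,j+1))\in\mathrm{Ver}$. Each case is contradictory.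

\subsection{A countermodel yields a tiling}\label{sec:totiling}

Let $\mathcal I\models\mathcal K$ and $\mathcal I\not\models q$. By Lemma~\ref{lem:gadget}, no $Q_i$ has a match with $y\in D$. Let $d_0=o$ and let $d_{i+1}\in D$ be the $g$-successor of $d_i$. The $d_i$ are pairwise distinct: if $d_i=d_j$ with $i<j$, functionality of $g^-$ gives $d_0=d_{j-i}$, so $o$ is a $g$-successor of $d_{j-i-1}\in D$, against (A2). For $w\in D$ let $x_0(w)$ be its $\sigma$-successor and $x_{i+1}(w)$ the $h$-successor of $x_i(w)$. They exist, with $x_i(w)\in\mathrm{Cell}$ for $i\geq1$, by (A3) and (A4), and they are unique by functionality; in particular the witnesses demanded by (A3) and (A4) are these elements. By $h\sqsubseteq s$ and $\mathrm{trans}(s)$,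
\begin{equation}\label{eq:row}
s(x_0(w),x_i(w))\qquad\text{for all }w\in D,\ i\geq1 .
\end{equation}
This is the only use of these two axioms. Consider the following statements.
\begin{itemize}
\item[$(\mathrm a_i)$] If $w\in D\setminus\{d_0,\dots,d_i\}$ and $k\leq i$, then $x_{k+1}(w)\in L$ and $\ell(x_{k+1}(w),d_k)$.
\item[$(\mathrm b_i)$] If $j\leq i$, then $\ell(x_{k+1}(d_j),d_k)$ for all $k<j$, and $x_{j+1}(d_j)\in G$ and $\delta(x_{j+1}(d_j),d_j)$.
\item[$(\mathrm c_i)$] If $\kappa(x,d_{i-1})$, $h(x,x')$ and $\kappa'(x',z)$ with $\kappa,\kappa'\in\{\ell,\delta,\upsilon\}$ and $z\in D^*$, then $z=d_i$.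
\end{itemize}

\begin{lemma}\label{lem:boot}
Statements $(\mathrm a_i)$ and $(\mathrm b_i)$ hold for all $i\geq0$, and $(\mathrm c_i)$ holds for all $i\geq1$.
\end{lemma}

\begin{proof}
Statements $(\mathrm a_0)$ and $(\mathrm b_0)$ are (A3). Let $i\geq1$ and assume $(\mathrm a_{i-1})$ and $(\mathrm b_{i-1})$.

\emph{Proof of $(\mathrm c_i)$.} By (A2), $z$ has a $g$-predecessor $u\in D$. If $u\notin\{d_0,\dots,d_{i-1}\}$, then $\ell(x_i(u),d_{i-1})$ by $(\mathrm a_{i-1})$, and with \eqref{eq:row} we get a match of type 1 with $y=d_{i-1}$, $v=x_0(u)$, $e=x_i(u)$. If $u=d_j$ with $j<i-1$, then $\ell(x_{j+1}(d_{i-1}),d_j)$ by $(\mathrm b_{i-1})$, and we get a match of type 2 with $y=d_{i-1}$, $v=x_0(d_{i-1})$, $e=x_{j+1}(d_{i-1})$. Both are excluded, so $u=d_{i-1}$, and $z=d_i$ as $g$ is functional.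

\emph{Proof of $(\mathrm a_i)$ and $(\mathrm b_i)$.} Let $w\in D\setminus\{d_0,\dots,d_{i-1}\}$. By $(\mathrm a_{i-1})$, $x_i(w)\in L$ and $\ell(x_i(w),d_{i-1})$. By (A4) and $(\mathrm c_i)$, the cell $x'=x_{i+1}(w)$ satisfies
\[
\text{(I) }x'\in L\text{ and }\ell(x',d_i),\qquad\text{or}\qquad\text{(II) }x'\in G\text{ and }\delta(x',d_i).
\]
Take $w=d_i$, which is allowed as the $d_j$ are distinct. Case (I) would give a match of type 3 with $y=d_i$, $v=x_0(d_i)$, $e=x'$. So (II) holds, and together with $(\mathrm a_{i-1})$ for $w=d_i$ this is the case $j=i$ of $(\mathrm b_i)$; the cases $j<i$ are $(\mathrm b_{i-1})$. Now let $w\notin\{d_0,\dots,d_i\}$ and suppose (II). Then both $x_{i+1}(w)$ and $x_{i+1}(d_i)$ have a $\delta$-edge to $d_i$, so they are equal by functionality of $\delta^-$. Applying functionality of $h^-$ $i+1$ times gives $x_0(w)=x_0(d_i)$, and functionality of $\sigma^-$ gives $w=d_i$, a contradiction. So (I) holds, which is the case $k=i$ of $(\mathrm a_i)$; the cases $k<i$ are in $(\mathrm a_{i-1})$.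
\end{proof}

By $(\mathrm b_j)$ the cell $x_{k+1}(d_j)$ points to $d_k$ for $k\leq j$. For $k>j$ we show $x_{k+1}(d_j)\in H$ and $\upsilon(x_{k+1}(d_j),d_k)$ by induction on $k$. The cell $x_k(d_j)$ is in $G$ with a $\delta$-edge to $d_{k-1}$ (for $k=j+1$) or in $H$ with an $\upsilon$-edge to $d_{k-1}$ (by induction). By (A4), $x_{k+1}(d_j)\in H$ has an $\upsilon$-edge to some $z\in D^*$, and $z=d_k$ by $(\mathrm c_k)$. So for all $k,j$ there is $\kappa\in\{\ell,\delta,\upsilon\}$ with $\kappa(x_{k+1}(d_j),d_k)$.

Let $\tau(k,j)$ be the unique $\mathsf t$ with $x_{k+1}(d_j)\in T_{\mathsf t}$, given by (A5). The last part of (A5), with uniqueness, gives the horizontal condition. If $(\tau(k,j),\tau(k,j+1))\notin\mathrm{Ver}$, then $x=x_{k+1}(d_j)$, $x'=x_{k+1}(d_{j+1})$, $y=d_k$, $w=d_j$, $v=x_0(d_j)$, $w'=d_{j+1}$, $v'=x_0(d_{j+1})$ is a match of a query of type 4 with $y\in D$, which is excluded. So $\tau$ tiles $\mathbb N^2$.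

Since $\mathcal K$ and $q$ are computable from $W$, and $W$ tiles $\mathbb N^2$ if and only if $\mathcal K\not\models q$, Theorem~\ref{thm:undec} is proved.

\section{A fixed TBox and a fixed query}\label{sec:data}

In Section~\ref{sec:undec} the tiling system enters the TBox and the query. To prove Theorem~\ref{thm:data} we fix one tiling system, which simulates a fixed Turing machine with rows as time steps, and let the ABox prescribe row $0$.

\begin{proof}[Proof of Theorem~\ref{thm:data}]
Membership in $\Sigma^0_1$ is Lemma~\ref{lem:re}. For hardness let $U$ be a deterministic Turing machine with a one-way infinite tape and a non-halting initial state, which never moves left of cell $0$ and whose halting problem is $\Sigma^0_1$-complete. Let $\Sigma$ be the set of cell contents, that is, tape symbols and pairs of a state and a tape symbol, the latter marking the head; a configuration is a sequence $c_0c_1\cdots$ over $\Sigma$. Let $\square\in\Sigma$ be the blank, let $\#\notin\Sigma$, and put $c_{-1}=\#$. One step changes only the scanned cell and a neighbor, in a way determined by the content of the scanned cell. So there is a function $\mathrm{nxt}:(\Sigma\cup\{\#\})\times\Sigma\times\Sigma\to\Sigma$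 such that, whenever $c'$ is the successor of a non-halting configuration $c$, we have $c'_k=\mathrm{nxt}(c_{k-1},c_k,c_{k+1})$ for all $k\geq0$.

The tiles are the triples $(\alpha,\beta,\gamma)\in(\Sigma\cup\{\#\})\times\Sigma\times\Sigma$ in which no halting state occurs. A pair $((\alpha,\beta,\gamma),(\alpha',\beta',\gamma'))$ is in $\mathrm{Hor}$ if $\alpha'=\beta$ and $\beta'=\gamma$, and in $\mathrm{Ver}$ if $\beta'=\mathrm{nxt}(\alpha,\beta,\gamma)$. Let $q$ be the CQ of Section~\ref{sec:undec} for this system, and let $\mathcal T$ be its TBox together with two axioms, where $\mathrm{Bl}$ is a new concept name: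
\[
D\sqsubseteq\forall\sigma.\forall h.\bigsqcup_{\beta,\gamma}T_{(\#,\beta,\gamma)},\qquad\mathrm{Bl}\sqsubseteq\forall h.\Big(\mathrm{Bl}\sqcap\bigsqcup_{\alpha,\beta}T_{(\alpha,\beta,\square)}\Big),
\]
the disjunctions ranging over tiles. The first marks the left end of the tape in every row, and the second propagates blanks to the right of the input.

For an input word $\omega$, written from cell $0$ on with the head on cell $0$, let $c_0c_1\cdots$ be the initial configuration and $n=|\omega|+1$, so that $c_i=\square$ for $i\geq n$. Let $\mathcal A_\omega$ be the ABox of Section~\ref{sec:undec} together with, for new individual names $p_0,\dots,p_{n+1}$, the assertions $\sigma(o,p_0)$, $\mathrm{Bl}(p_{n+1})$, and $h(p_i,p_{i+1})$ and $T_{(c_{i-1},c_i,c_{i+1})}(p_{i+1})$ for $0\leq i\leq n$. These triples are tiles because the initial state is not halting. We show that $(\mathcal T,\mathcal A_\omega)\models q$ if and only if $U$ halts on $\omega$.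

Suppose $U$ does not halt on $\omega$. Let $\tau(k,j)$ be the triple of the contents of cells $k-1,k,k+1$ at time $j$, with $\#$ for cell $-1$. No halting state occurs, consecutive triples overlap, and the middle components obey $\mathrm{nxt}$, so $\tau$ is a tiling. Expand $\mathcal I_\tau$ from Section~\ref{sec:tocounter} by $p_i=x^0_i$ and $\mathrm{Bl}=\{x^0_{k+1}:k\geq n\}$. The first new axiom holds as $x^j_1$ has the tile $\tau(0,j)$, with first component $\#$. The second holds as the $h$-successor $x^0_{k+2}$ of $x^0_{k+1}$, $k\geq n$, is in $\mathrm{Bl}$ and has the tile $\tau(k+1,0)$ with third component $c_{k+2}=\square$. The new assertions hold since $p_{i+1}=x^0_{i+1}$ has the tile $\tau(i,0)=(c_{i-1},c_i,c_{i+1})$. The symbols of $q$ are interpreted as before, so $q$ has no match.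

Conversely, let $\mathcal I$ be a model of $(\mathcal T,\mathcal A_\omega)$ without a match of $q$, and let $\tau$ be the tiling obtained in Section~\ref{sec:totiling}. By functionality of $\sigma$ and $h$, $p_i=x_i(o)$. As a cell has only one tile, $\tau(i,0)=(c_{i-1},c_i,c_{i+1})$ for $i\leq n$. Since $x_{n+1}(o)\in\mathrm{Bl}$, the second new axiom shows by induction that for $k>n$ the cell $x_{k+1}(o)$ is in $\mathrm{Bl}$ and $\tau(k,0)$ has third component $\square$. Let $m(k,j)$ be the second component of $\tau(k,j)$, and $m(-1,j)=\#$. By $\mathrm{Hor}$, the third component of $\tau(k,j)$ is $m(k+1,j)$, and for $k\geq1$ the first is $m(k-1,j)$; for $k=0$ the first is $\#$ by the first new axiom applied to $d_j$. So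
\[
\tau(k,j)=(m(k-1,j),m(k,j),m(k+1,j)).
\]
Hence $m(i,0)=c_i$ for $i\leq n+1$ and $m(i,0)=\square=c_i$ for $i>n+1$: row $0$ is the initial configuration. If $m(\cdot,j)$ is the configuration at time $j$, it is not halting, because no tile contains a halting state; and by $\mathrm{Ver}$, $m(k,j+1)=\mathrm{nxt}(m(k-1,j),m(k,j),m(k+1,j))$, so $m(\cdot,j+1)$ is the configuration at time $j+1$. By induction $U$ never halts on $\omega$.

Thus $\omega\mapsto\mathcal A_\omega$ is a many-one reduction of the halting problem of $U$ to $\{\mathcal A:(\mathcal T,\mathcal A)\models q\}$.
\end{proof}

\begin{thebibliography}{9}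

\bibitem{berger}
Berger, 1966.

\bibitem{rabin}
Rabin, 1969.

\bibitem{closed}
\emph{The Combined Complexity of Reasoning with Closed Predicates in Description Logics}.
\texttt{https://ceur-ws.org/Vol-1350/paper-34.pdf}

\end{thebibliography}
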